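# Every finite lattice is a lattice of algebraic extensions

## 1. The algebraic extensions of $\langle a^2,b^2\rangle$

Let $F(A)$ denote the free group on the alphabet $A$. Work first in $F(a,b)$, with $H=\langle a^2,b^2\rangle$. Among the subgroups $K$ that contain $H$, some do so for a trivial reason: $K=H*N$, or more generally $H$ sits inside one free factor of $K$ and the rest of $K$ has nothing to do with $H$. The interesting $K$ are the others.

**Definition.** For subgroups $H\le K\le F(A)$, $K$ is an *algebraic extension* of $H$, written $H\le_{alg}K$, if $H$ is not contained in any proper free factor of $K$. The set of algebraic extensions of $H$ in $F(A)$ is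
$$AE(H)=\{K\le F(A): H\le_{alg}K\}.$$

For instance $\langle a,b^2\rangle$ is an algebraic extension of $\langle a^2,b^2\rangle$: it is free of rank $2$, so its proper free factors are cyclic or trivial, and none of them can contain the non-commuting elements $a^2,b^2$. On the other hand $\langle a^2,b^2,ab\rangle$ is not, as we shall see in a moment.

To find all of $AE(H)$, recall the *Schreier graph* $Sch(K)$ of a subgroup $K\le F(A)$. Its vertices are the cosets $Kg$, its edges are $Kg\xrightarrow{c}Kgc$ for $c\in A$, and its base vertex is $K$. A path may traverse edges backwards, reading inverse letters. The path from $K$ with label $w$ ends at $Kw$, so the labels of closed paths at $K$ represent exactly the elements of $K$, and in fact $\pi_1(Sch(K),K)\cong K$.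

**Fact A.** *Let $\Sigma$ be a connected subgraph of a connected graph $\Gamma$, containing the base vertex. Then $\pi_1(\Sigma)$ is a free factor of $\pi_1(\Gamma)$.* Indeed, a maximal tree $T$ of $\Sigma$ extends to a maximal tree $T'$ of $\Gamma$, and $T'\cap\Sigma=T$. The edges outside $T'$ give a basis of $\pi_1(\Gamma)$, and those among them that lie in $\Sigma$ are the edges of $\Sigma$ outside $T$, which give a basis of $\pi_1(\Sigma)$.

Now let $H=\langle a^2,b^2\rangle\le_{alg}K$. Since $a^2,b^2\in K$, the paths labelled $a^2$ and $b^2$ from the base vertex of $Sch(K)$ are closed. They run through the vertices $K,Ka,Kb$ and the edges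
$$K\xrightarrow{a}Ka\xrightarrow{a}K,\qquad K\xrightarrow{b}Kb\xrightarrow{b}K .$$
These form a connected subgraph $\Sigma$. By Fact A the labels of its closed paths form a free factor of $K$. This free factor contains $a^2$ and $b^2$, so it contains $H$, so it is all of $K$. Hence $K$ is determined by which of the three vertices $K,Ka,Kb$ coincide, and there are five patterns:

- All three are distinct. Then $\Sigma$ has 4 edges and 3 vertices, and $K=\langle a^2,b^2\rangle$.
- Only $K=Ka$. The two $a$-edges become one loop, and $K=\langle a,b^2\rangle$.
- Only $K=Kb$. Then $K=\langle a^2,b\rangle$.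
- Only $Ka=Kb$. Now $\Sigma$ has 2 vertices and still 4 edges, so the rank is $4-2+1=3$. With the edge $K\xrightarrow{a}Ka$ as maximal tree, a basis is $a^2,\ ab,\ ba^{-1}$. Since $b^2=(ba^{-1})(ab)$, another basis is $a^2,\ b^2,\ ab$.
- All coincide. Then $K=F(a,b)$.

In the fourth case $H$ is a proper free factor of $K=\langle a^2,b^2,ab\rangle$, so this $K$ is not algebraic. The other four groups have rank $2$, and a proper free factor of such a group is cyclic or trivial, so it cannot contain $H$. Hence
$$AE(H)=\{\langle a^2,b^2\rangle,\ \langle a,b^2\rangle,\ \langle a^2,b\rangle,\ F(a,b)\}.$$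
The two middle groups are incomparable, since every element of $\langle a^2,b\rangle$ has even exponent sum in $a$ and every element of $\langle a,b^2\rangle$ has even exponent sum in $b$. So $AE(H)$ is the four-element square.

The one pattern that was thrown out, $Ka=Kb$, identifies vertices without identifying any edges. The patterns $K=Ka$, $K=Kb$ and "all equal" do identify edges. This will matter.

## 2. Conjecture 3.4 and two theorems

We found a square. Could a different $H$ give a chain with seven elements? Could it give one of the two five-element non-distributive lattices: $M_3$ (least element, greatest element, three pairwise incomparable elements between) or $N_5$ (elements $0<\beta<\gamma<1$ and $\delta$ with $\beta\vee\delta=1$, $\gamma\wedge\delta=0$)? Which finite posets are of the form $AE(H)$?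

It is known (Takahasi; Miasnikov–Ventura–Weil) that for a finitely generated subgroup $H\le_{f.g.}F(A)$ the set $AE(H)$ is finite, consists of finitely generated subgroups, and is partially ordered by $\le_{alg}$ with least element $H$. One simplification is immediate: for $K,K'\in AE(H)$,
$$K\le_{alg}K'\iff K\le K'. \tag{1}$$
Indeed, if $K\le K'$, then a proper free factor of $K'$ containing $K$ would contain $H$, which is impossible because $H\le_{alg}K'$. So the order is plain inclusion.

Conjecture 3.4 of "Algebraic Extensions In Free Groups And Stallings Graphs" says that every finite non-empty lattice occurs. It is true.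

**Theorem 1 (Conjecture 3.4).** For every finite non-empty lattice $L$ there are a finite alphabet $A$ and $H\le_{f.g.}F(A)$ with $(AE(H),\le_{alg})\cong L$.

**Theorem 2.** Let $A$ be any alphabet with $|A|\ge2$. For every finite non-empty lattice $L$ there is $H\le_{f.g.}F(A)$ with $(AE(H),\le_{alg})\cong L$. Conversely, $(AE(H),\le_{alg})$ is a finite non-empty lattice for every $H\le_{f.g.}F(A)$. If $|A|=1$, the lattices that occur are exactly the finite products of finite chains. So $|A|\ge2$ is sharp.

Here $\cong$ is isomorphism of ordered sets; between lattices it automatically respects meets and joins.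

One deep theorem is used without proof, due to Pudlák and Tůma (*Every finite lattice can be embedded in a finite partition lattice*, Algebra Universalis 10 (1980) 74–95). For a finite set $X_0$ let $Eq(X_0)$ be the lattice of all equivalence relations on $X_0$, where the meet is $\cap$ and the join is the transitive closure of $\cup$. The theorem says that *every finite lattice is isomorphic to a sublattice of $Eq(X_0)$ for some finite $X_0$.* Besides this we need only standard facts on free groups.

**Fact B.** *A free factor of a free factor is a free factor. A proper free factor of a finitely generated free group has smaller rank.*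

**Fact C (a case of Kurosh's theorem).** *If $M$ is a free factor of a free group $J$ and $K\le J$, then $K\cap M$ is a free factor of $K$.* To see this, choose a basis $B=B_M\sqcup B'$ of $J$ with $B_M$ a basis of $M$, and form $Sch(K)$ over the alphabet $B$. Let $\Sigma$ be the component of the base vertex in the subgraph of all edges with labels in $B_M$. Its closed paths read exactly the elements of $K\cap M$, and Fact A applies.

The one-element lattice is realized by $H=\{1\}$: the trivial group is a proper free factor of every $K\ne1$, so $AE(\{1\})=\{\{1\}\}$. In all constructions below we therefore assume $|L|\ge2$.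

## 3. Folded graphs, congruences and free factors

We now turn the computation of Section 1 into a general tool.

**Definition.** An *$A$-graph* has directed edges labelled by $A$, an edge being a triple (source, label, target). It is *folded* if each vertex has at most one outgoing and at most one incoming edge per letter. For a connected folded graph $\Gamma$ with base vertex $*$, let $S(\Gamma)\le F(A)$ be the set of elements represented by labels of closed paths at $*$.

In a folded graph a reduced path has a reduced label, so $\pi_1(\Gamma,*)\to S(\Gamma)$ is an isomorphism. If $\Gamma$ is finite with edge set $E$ and vertex set $V$, then $\operatorname{rk}S(\Gamma)=|E|-|V|+1$. A Schreier graph is folded and $S(Sch(K))=K$. A label-preserving, base-preserving morphism $\Gamma\to\Gamma'$ gives $S(\Gamma)\le S(\Gamma')$. We also need uniqueness of endpoints: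

$$\text{in a folded graph, two paths from the same vertex with labels equal in } F(A) \text{ end at the same vertex.}\tag{2}$$

Indeed, if $cc^{-1}$ or $c^{-1}c$ occurs in the label of a path, then by foldedness the path runs along an edge and straight back, and deleting this backtrack changes neither endpoint. So we may assume that both labels are reduced. They are then the same word, and in a folded graph a word can be read from a given vertex in at most one way.

Every finitely generated $H$ is $S(\Gamma)$ for a finite connected folded $\Gamma$ (Stallings): in $Sch(H)$ take the finite connected subgraph $\Gamma$ traced by the closed paths at the base vertex that are labelled by a finite generating set. Then $S(\Gamma)\le S(Sch(H))=H$, and $S(\Gamma)$ contains the generators.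

**Definition.** Let $\Gamma$ be a finite connected folded graph with vertex set $V$ and base vertex $*$, and let $H=S(\Gamma)$. A *congruence* is an equivalence $\varphi$ on $V$ such that for any two edges $s\xrightarrow{c}t$ and $s'\xrightarrow{c}t'$ with the same label,
$$s\,\varphi\,s'\iff t\,\varphi\,t'.$$
The quotient $\Gamma/\varphi$ has vertices $V/\varphi$ and edges $[s]\xrightarrow{c}[t]$. The definition says exactly that this quotient is again folded; it is connected as well. Put $K_\varphi=S(\Gamma/\varphi)$, so $H\le K_\varphi$.

*Example.* For $H=\langle a^2,b^2\rangle$ take $V=\{*,p,q\}$ and edges $*\xrightarrow{a}p\xrightarrow{a}*$, $*\xrightarrow{b}q\xrightarrow{b}*$. The condition on the two $a$-edges reads $*\,\varphi\,p\iff p\,\varphi\,*$, which is no condition, and likewise for $b$. So all five equivalences on $V$ are congruences; these are the five patterns of Section 1.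

**Lemma 3.** Let $\Gamma$ and $H=S(\Gamma)$ be as above.

(a) If $H\le_{alg}K$, then $K=K_\varphi$ for some congruence $\varphi$.

(b) For congruences $\varphi,\psi$: $K_\varphi\le K_\psi$ if and only if $\varphi\subseteq\psi$.

(c) If $\varphi\subsetneq\psi$ are congruences and $\Gamma/\varphi\to\Gamma/\psi$ is injective on edges, then $K_\varphi$ is a proper free factor of $K_\psi$.

*Proof.* For $p\in V$ let $w_p$ be the label of a path from $*$ to $p$ in $\Gamma$.

**Part (a): map $\Gamma$ into the Schreier graph of $K$.** Put $f(p)=Kw_p$. If $w'_p$ labels another path from $*$ to $p$, then $w_pw_p'^{-1}\in H\le K$, so $f$ is well defined. If $s\xrightarrow{c}t$ is an edge, then $w_sc$ labels a path to $t$, so $f(t)=Kw_sc$ and $f(s)\xrightarrow{c}f(t)$ is an edge of $Sch(K)$. So $f$ is a morphism of graphs. Let $\varphi=\{(p,q):f(p)=f(q)\}$. Since $Sch(K)$ is folded, $\varphi$ is a congruence, and the image of $f$ is a copy of $\Gamma/\varphi$. This image is a connected subgraph of $Sch(K)$ containing the base vertex, so by Fact A $K_\varphi$ is a free factor of $K$. It contains $H$, and $H\le_{alg}K$, so $K_\varphi=K$.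

**Part (b): recover $\varphi$ from $K_\varphi$.** If $\varphi\subseteq\psi$, there is a morphism $\Gamma/\varphi\to\Gamma/\psi$, so $K_\varphi\le K_\psi$. Conversely, let $K_\varphi\le K_\psi$ and $p\,\varphi\,q$. In $\Gamma/\varphi$ the paths from $[*]$ labelled $w_p$ and $w_q$ end at the same vertex, so $w_pw_q^{-1}\in K_\varphi\le K_\psi$. Hence some closed path at the base vertex of $\Gamma/\psi$ has a label $k$ with $k=w_pw_q^{-1}$ in $F(A)$. In $\Gamma/\psi$, the path labelled $k$ followed by the path labelled $w_q$ ends at $[q]_\psi$, and the path labelled $w_p$ ends at $[p]_\psi$. Since $kw_q=w_p$ in $F(A)$, (2) gives $[p]_\psi=[q]_\psi$.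

**Part (c): replace identifications by extra edges.** The map $\Gamma/\varphi\to\Gamma/\psi$ is surjective on vertices and edges, and by hypothesis injective on edges. So $\Gamma/\psi$ arises from $\Gamma/\varphi$ by identifying vertices only. For each $\psi$-class, consisting of $\varphi$-classes $P_1,\dots,P_r$, add $r-1$ new edges joining $P_1$ to $P_2,\dots,P_r$. Call the resulting graph $\Gamma^+$. The new edges form a forest, and contracting its components gives exactly $\Gamma/\psi$, so $\Gamma^+\to\Gamma/\psi$ induces an isomorphism on $\pi_1$. Since $\Gamma/\varphi$ is connected, a maximal tree of $\Gamma/\varphi$ is a maximal tree of $\Gamma^+$. Therefore $\pi_1(\Gamma/\varphi)$ is a free factor of $\pi_1(\Gamma^+)$, with a complement whose rank is the number of new edges, $|V/\varphi|-|V/\psi|>0$. The composite $\Gamma/\varphi\subseteq\Gamma^+\to\Gamma/\psi$ is the natural map, so $K_\varphi$ is a proper free factor of $K_\psi$. $\square$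

In the example, (c) applied to the equality and the congruence with classes $\{*\},\{p,q\}$ is what removed the pattern $Ka=Kb$.

## 4. A rank criterion

Lemma 3 gives finitely many candidates for $AE(H)$ and one way to reject a candidate: a congruence that identifies vertices but no further edges, compared with a smaller congruence, is out. The next lemma says that if all unwanted congruences are rejected in this way, and ranks never increase along the wanted ones, then the wanted ones are exactly $AE(H)$.

**Lemma 4.** Let $\Phi$ be a set of congruences of $\Gamma$ such that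

(i) for each congruence $\varphi\notin\Phi$ there is a congruence $\varphi_0\subsetneq\varphi$ with $\Gamma/\varphi_0\to\Gamma/\varphi$ injective on edges;

(ii) if $\varphi\subsetneq\psi$ are in $\Phi$, then $\operatorname{rk}K_\varphi\ge\operatorname{rk}K_\psi$.

Then $\varphi\mapsto K_\varphi$ is an isomorphism $(\Phi,\subseteq)\to(AE(H),\le_{alg})$.

*Proof.* **Step 1: nothing outside $\Phi$ is algebraic.** If $\varphi\notin\Phi$, take $\varphi_0$ from (i). By Lemma 3(c), $H\le K_{\varphi_0}$ lies in a proper free factor of $K_\varphi$, so $K_\varphi\notin AE(H)$. With Lemma 3(a), $AE(H)\subseteq\{K_\varphi:\varphi\in\Phi\}$.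

**Step 2: everything in $\Phi$ is algebraic.** Let $\psi\in\Phi$, and let $M$ be a free factor of $K_\psi$ of least rank among those containing $H$. A proper free factor of $M$ containing $H$ would, by Fact B, be a free factor of $K_\psi$ of smaller rank. So there is none, that is, $H\le_{alg}M$. By Step 1, $M=K_\varphi$ with $\varphi\in\Phi$, and $\varphi\subseteq\psi$ by Lemma 3(b). If $\varphi\ne\psi$, then $M\ne K_\psi$ by Lemma 3(b), so $M$ is a proper free factor and $\operatorname{rk}K_\varphi<\operatorname{rk}K_\psi$, contradicting (ii). Hence $K_\psi=M\in AE(H)$.

**Step 3: the orders agree.** By (1), $\le_{alg}$ on $AE(H)$ is inclusion, and by Lemma 3(b) inclusion of the $K_\varphi$ corresponds to inclusion of the $\varphi$. $\square$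

For $\langle a^2,b^2\rangle$ the lemma applies with $\Phi$ consisting of all congruences except the one with classes $\{*\},\{p,q\}$. All four ranks are $2$, so (ii) holds with equality.

## 5. Lattice structure of $AE(H)$, and the one-letter case

Two parts of Theorem 2 are already within reach.

**Lemma 5.** For every $H\le_{f.g.}F(A)$, $(AE(H),\le_{alg})$ is a finite non-empty lattice.

*Proof.* Write $H=S(\Gamma)$ with $\Gamma$ finite, connected and folded. There are finitely many congruences, so $AE(H)$ is finite by Lemma 3(a). By (1) the order is inclusion. Clearly $H\in AE(H)$, and $H$ is the least element.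

To find joins, let $K_1,K_2\in AE(H)$ and $J=\langle K_1,K_2\rangle$. Let $M$ be a free factor of $J$ containing $H$. By Fact C, $K_r\cap M$ is a free factor of $K_r$, and it contains $H$. Since $H\le_{alg}K_r$, we get $K_r\cap M=K_r$, that is, $K_r\le M$, for $r=1,2$. So $M=J$. Hence $J\in AE(H)$, and being the smallest subgroup containing $K_1$ and $K_2$ it is their join.

A finite join-semilattice with a least element is a lattice: the meet of two elements is the join of the finite non-empty set of their common lower bounds. $\square$

**The case $A=\{a\}$.** Either $H=1$ and $AE(H)=\{1\}$, or $H=\langle a^k\rangle$ with $k\ge1$. In the second case the subgroups containing $H$ are $\langle a^d\rangle$ with $d\mid k$. The only proper free factor of an infinite cyclic group is trivial and does not contain $H$, so $AE(H)=\{\langle a^d\rangle:d\mid k\}$. Since $\langle a^d\rangle\le\langle a^e\rangle$ exactly when $e\mid d$, this is the dual of the divisor lattice of $k$. If $k=\prod_j q_j^{e_j}$ with distinct primes $q_j$, it is the product of chains with $e_j+1$ elements. Any chain lengths can be prescribed, so exactly the finite products of finite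 chains occur, the empty product being the one-point lattice. These lattices are distributive, so for instance $M_3$ and $N_5$ do not occur. Hence one letter is not enough, and $|A|\ge2$ in Theorem 2 is sharp.

What remains is realization: given $L$ with $|L|\ge2$, build a graph.

## 6. Finite lattices as systems of implications

Lemma 4 calls for a graph whose relevant congruences form $L$. Congruences are equivalence relations, so we represent $L$ by equivalence relations. We need slightly more than the Pudlák–Tůma theorem gives: the bottom should be equality, the top should be the full relation, and (this will be used only for two letters) some pair of points should be related only at the top.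

**Lemma 6.** Let $L$ be a finite lattice with $|L|\ge2$. There are a finite set $X$, a family $\mathcal L\subseteq Eq(X)$ and $z\ne z'$ in $X$ such that $(\mathcal L,\subseteq)\cong L$; $\mathcal L$ is closed under the meets and joins of $Eq(X)$ and contains the equality $0$ and the full relation $1$; and for $\alpha\in\mathcal L$, $(z,z')\in\alpha$ implies $\alpha=1$.

*Examples.* On $\{1,2,3,4\}$ let $\beta$ have classes $\{1,2\},\{3\},\{4\}$, let $\gamma$ have classes $\{1,2\},\{3,4\}$, and let $\delta$ have classes $\{1,3\},\{2,4\}$. Then $0\subset\beta\subset\gamma\subset1$, $\gamma\cap\delta=0$, and $\beta\vee\delta=1$ because $1$ is linked to $2$ by $\beta$ and $1$ to $3$, $2$ to $4$ by $\delta$. So $\{0,\beta,\gamma,\delta,1\}$ is a copy of $N_5$, and one may take $z=1$, $z'=4$, since neither $\gamma$ nor $\delta$ contains $(1,4)$. On the other hand $M_3=Eq(\{1,2,3\})$ has no such pair on its own three points: every pair of distinct points lies in one of the three middle relations. But let it act coordinatewise on $\{1,2,3\}^2$ and take $z=(1,1)$, $z'=(2,3)$. Then $z$ and $z'$ are related by $\theta$ only if $1\,\theta\,2$ and $1\,\theta\,3$,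 so $\theta$ is full. The proof does this in general.

*Proof.* Take a sublattice $L'\cong L$ of some $Eq(X_0)$. Replacing $X_0$ by its quotient by the least element of $L'$, we may assume that this least element is equality. Let $\iota$ be the greatest element of $L'$, and let
$$P=\{(c,d)\in\iota:c\ne d\},$$
which is non-empty since $|L|\ge2$. For $\pi=(c,d)\in P$ let $B_\pi$ be the $\iota$-block of $c$. Put $X=\prod_{\pi\in P}B_\pi$, and for $\theta\in L'$ let $f\,\tilde\theta\,g$ if and only if $f(\pi)\,\theta\,g(\pi)$ for all $\pi$. We show that $\theta\mapsto\tilde\theta$ is a lattice embedding with the required extras.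

**Step 1: bounds and meets.** Each $B_\pi$ lies in one $\iota$-block, so $\tilde\iota=1$. Equality goes to equality, and $\theta\mapsto\tilde\theta$ clearly preserves $\cap$.

**Step 2: injectivity.** Varying one coordinate and fixing the others, we see that $\tilde\theta$ determines $\theta$ on every $B_\pi$. Every $\iota$-block with at least two elements is some $B_\pi$, and since $\theta\subseteq\iota$, $\theta$ is determined by its restrictions to these blocks.

**Step 3: joins.** Clearly $\tilde\theta\vee\tilde\varphi\subseteq\widetilde{\theta\vee\varphi}$. Conversely, let $f\,\widetilde{\theta\vee\varphi}\,g$. For each $\pi$ there is a chain from $f(\pi)$ to $g(\pi)$ whose steps are alternately in $\theta,\varphi,\theta,\varphi,\dots$, and it stays inside $B_\pi$ because $\theta,\varphi\subseteq\iota$. By padding with trivial steps we give all these chains, for the finitely many $\pi$, the same length and the same pattern. Reading them coordinatewise gives a chain in $X$ from $f$ to $g$ whose steps are alternately in $\tilde\theta$ and $\tilde\varphi$. So $(f,g)\in\tilde\theta\vee\tilde\varphi$.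

**Step 4: the pair $z,z'$.** Let $\mathcal L=\{\tilde\theta:\theta\in L'\}$, and let $z$ and $z'$ be the points whose coordinates at $\pi=(c,d)$ are $c$ and $d$ respectively. They differ since $P\neq\emptyset$. If $(z,z')\in\tilde\theta$, then $c\,\theta\,d$ for all $(c,d)\in P$, so $\theta=\iota$ and $\tilde\theta=1$. $\square$

Fix $X,\mathcal L,z,z'$ as in Lemma 6. Next we describe $\mathcal L$ inside $Eq(X)$ by implications between pairs. For $x\ne y$ in $X$ let $cl(x,y)$ be the least element of $\mathcal L$ containing $(x,y)$, namely the intersection of all elements of $\mathcal L$ containing it. Let $I$ be the set of all quadruples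
$$i=(x_i,y_i,u_i,v_i)\in X^4,\qquad x_i\ne y_i,\quad u_i\ne v_i,\quad (u_i,v_i)\in cl(x_i,y_i).$$
In particular $(x,y,x,y)\in I$ for all $x\ne y$. In the $N_5$ example, $cl(3,4)=\gamma$, so $(3,4,1,2)\in I$: whoever relates $3$ and $4$ must relate $1$ and $2$. But $cl(1,2)=\beta$, so $(1,2,3,4)\notin I$.

**Lemma 7.** For $\theta\in Eq(X)$: $\theta\in\mathcal L$ if and only if for all $i\in I$, $(x_i,y_i)\in\theta$ implies $(u_i,v_i)\in\theta$.

*Proof.* If $\theta\in\mathcal L$ and $(x_i,y_i)\in\theta$, then $(u_i,v_i)\in cl(x_i,y_i)\subseteq\theta$. Conversely, the condition says $cl(x,y)\subseteq\theta$ for all $(x,y)\in\theta$ with $x\ne y$. Then $\theta$ is the join of these $cl(x,y)$, which lies in $\mathcal L$; the empty join is $0\in\mathcal L$. $\square$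

For $\alpha\in\mathcal L$ put $Act(\alpha)=\{i\in I:(x_i,y_i)\in\alpha\}$, the set of *active* indices. If $\beta\subsetneq\alpha$ in $\mathcal L$, then
$$Act(\beta)\subsetneq Act(\alpha),\tag{3}$$
because for $(x,y)\in\alpha\setminus\beta$ the index $(x,y,x,y)$ is active for $\alpha$ and not for $\beta$.

## 7. Two-way conditions, and a detour vertex that makes them one-way

By Lemma 7 we want a graph whose congruences, restricted to $X$, satisfy the implications $(x_i,y_i)\in\theta\Rightarrow(u_i,v_i)\in\theta$ and nothing more. The natural first attempt uses $X$ itself as vertex set and, for each $i$, a private letter $c_i$ with edges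
$$x_i\xrightarrow{c_i}u_i,\qquad y_i\xrightarrow{c_i}v_i .$$
A congruence relating $x_i,y_i$ must then relate $u_i,v_i$. The attempt stops at the word "iff" in the definition of a congruence: foldedness is also required for incoming edges, so the same two edges force $(u_i,v_i)\in\theta\Rightarrow(x_i,y_i)\in\theta$. In the $N_5$ example, the index $(3,4,1,2)$ would give $3\xrightarrow{c}1$, $4\xrightarrow{c}2$. Then $\beta$, which relates $1,2$ but not $3,4$, is no longer a congruence. The implications of a lattice are one-way; pairs of equally labelled edges give two-way conditions.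

The way past this is to go from $u$ to $v$ through a new vertex $t$, using two letters:
$$x\xrightarrow{a}u,\quad y\xrightarrow{a}t,\qquad x\xrightarrow{b}t,\quad y\xrightarrow{b}v .\tag{4}$$
Now $x\,\varphi\,y\iff u\,\varphi\,t$ and $x\,\varphi\,y\iff t\,\varphi\,v$. If $x\,\varphi\,y$, then $u\,\varphi\,t\,\varphi\,v$. But $u\,\varphi\,v$ alone forces nothing, because $t$ may stay away from both.

Look at (4) on its own for $(x,y,u,v)=(3,4,1,2)$. The graph has vertices $1,2,3,4,t$ and edges $3\xrightarrow{a}1$, $4\xrightarrow{a}t$, $3\xrightarrow{b}t$, $4\xrightarrow{b}2$. An equivalence $\varphi$ is a congruence exactly when the pairs $(3,4),(1,t),(t,2)$ are all in $\varphi$ or all outside it. The equivalence whose only non-trivial class is $\{1,2\}$ is now a congruence, as desired. Three further points show up.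

First, there are unwanted congruences in which $t$ is glued to something for no reason, such as the one with only non-trivial class $\{4,t\}$. This one identifies no edges, since the two sources $3,4$ stay apart. So Lemma 3(c) shows that its subgroup is not algebraic. Unwanted congruences are harmless as long as they identify no edges beyond those identified by a wanted one.

Second, the wanted congruence with class $\{1,2\}$ identifies no edges either, so in this small graph it is rejected too. This is why $I$ contains the quadruples $(x,y,x,y)$. As implications they are empty, but their edges are identified as soon as $x$ and $y$ are.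

Third, the rank. Gluing $3$ to $4$ forces the classes $\{3,4\},\{1,2,t\}$, so 4 edges become 2 while 5 vertices become 2. The rank goes from $4-5+1=0$ to $2-2+1=1$, and (ii) of Lemma 4 fails; indeed the graph is a tree, $H=1$, and $AE(H)=\{1\}$. But if we use $N$ copies $a_k,b_k$ of the two letters, with the same vertices, the ranks are $4N-5+1$ and $2N-2+1$, and the rank drops as soon as $N\ge2$. Parallel copies add edges and no vertices.

## 8. Proof of Theorem 1

**Step 1: the graph.** We put one detour vertex for each $i\in I$ and enough parallel copies. Let $V=X\sqcup\{t_i:i\in I\}$ and $N=|V|$. The alphabet is $A=\{a_{i,k},b_{i,k}:i\in I,\ 1\le k\le N\}$. The graph $\Gamma$ has vertex set $V$ and, for all $i,k$, the edges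
$$x_i\xrightarrow{a_{i,k}}u_i,\quad y_i\xrightarrow{a_{i,k}}t_i,\qquad x_i\xrightarrow{b_{i,k}}t_i,\quad y_i\xrightarrow{b_{i,k}}v_i .$$
Each letter labels exactly two edges, with distinct sources ($x_i\ne y_i$) and distinct targets (one in $X$, the other $t_i$), so $\Gamma$ is folded. It is connected: every $t_i$ is adjacent to $x_i\in X$, and for $x\ne y$ in $X$ the index $i=(x,y,x,y)$ gives edges from both $x$ and $y$ to $t_i$. Fix a base vertex and let $H=S(\Gamma)$, which is finitely generated. An equivalence $\varphi$ on $V$ is a congruence if and only if for all $i$
$$(x_i,y_i)\in\varphi\iff(u_i,t_i)\in\varphi,\qquad (x_i,y_i)\in\varphi\iff(t_i,v_i)\in\varphi.\tag{5}$$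

**Step 2: the wanted congruences.** For $\alpha\in\mathcal L$ let $\hat\alpha$ be the equivalence on $V$ that restricts to $\alpha$ on $X$, has $t_i$ in the class of $u_i$ for $i\in Act(\alpha)$, and has $\{t_i\}$ as a class for $i\notin Act(\alpha)$. We check (5). If $i$ is active, then $x_i\,\alpha\,y_i$, hence $u_i\,\alpha\,v_i$, and $t_i$ is in the class of both, so all three pairs are in $\hat\alpha$. If $i$ is inactive, none is, since $t_i$ is alone. So $\hat\alpha$ is a congruence. Restricting to $X$, and using that $\alpha\subseteq\beta$ implies $Act(\alpha)\subseteq Act(\beta)$, we get $\hat\alpha\subseteq\hat\beta\iff\alpha\subseteq\beta$. Let $\Phi=\{\hat\alpha:\alpha\in\mathcal L\}$, so $(\Phi,\subseteq)\cong\mathcal L\cong L$.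

**Step 3: condition (i) of Lemma 4, rejecting all other congruences.** Let $\varphi$ be any congruence and $\alpha=\varphi|_X$. If $(x_i,y_i)\in\alpha$, then $u_i\,\varphi\,t_i\,\varphi\,v_i$ by (5), so $(u_i,v_i)\in\alpha$. By Lemma 7, $\alpha\in\mathcal L$. Moreover $\hat\alpha\subseteq\varphi$, because $t_i\,\varphi\,u_i$ for every $i\in Act(\alpha)$. The two edges with a given label $a_{i,k}$ or $b_{i,k}$ become equal in $\Gamma/\varphi$ if and only if $(x_i,y_i)\in\varphi$, that is, $i\in Act(\alpha)$. The same criterion holds in $\Gamma/\hat\alpha$, since $\hat\alpha|_X=\alpha$. Edges with different labels never become equal. So $\Gamma/\hat\alpha\to\Gamma/\varphi$ is injective on edges. If $\varphi\notin\Phi$, then $\hat\alpha\subsetneq\varphi$ and (i) holds with $\varphi_0=\hat\alpha$.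

**Step 4: condition (ii), the ranks.** For each pair $(i,k)$ the quotient $\Gamma/\hat\alpha$ has 2 edges if $i$ is active and 4 otherwise, so it has $4N|I|-2N|Act(\alpha)|$ edges. For $\beta\subsetneq\alpha$ in $\mathcal L$, (3) gives
$$\operatorname{rk}K_{\hat\beta}-\operatorname{rk}K_{\hat\alpha}=2N\big(|Act(\alpha)|-|Act(\beta)|\big)-\big(|V/\hat\beta|-|V/\hat\alpha|\big)\ge 2N-|V|=N>0 .$$

By Lemma 4, $(AE(H),\le_{alg})\cong(\Phi,\subseteq)\cong L$. This proves Theorem 1. $\square$

## 9. What two letters require

In the proof above every gadget had private letters, so gadgets could not interfere. With only $a$ and $b$ we need a substitute for private letters. The plan is to replace each point $x\in X$ by an $a$-cycle $\{x\}\times\mathbb Z/m$, and to use positions on the cycle as names: gadget $i$ will occupy the positions $p_i$, $2p_i$, $4p_i$ and no other gadget will use its edges there. Since the $a$-edges move all positions in step, a congruence relating $(x,k)$ and $(y,k)$ for one $k$ does so for all $k$, so it still induces an equivalence on $X$.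

For this to work, a congruence must not be able to mix positions. This is the task of most of the $b$-edges, which will be doubling maps $(x,k)\to(x,2k)$. If a congruence relates position $k$ to position $k+d$, the $a$-edges spread the shift by $d$ everywhere, doubling turns it into a shift by $2d$, and comparison gives a shift by $d$ on a single cycle; if $m$ is prime, everything collapses.

The gadget (4) used two letters. With $b$ alone we read it once forwards and once backwards: two outgoing $b$-edges at position $p_i$ give $x_i\sim y_i\iff u_i\sim\tau_i$, and two incoming $b$-edges at position $4p_i$ give $x_i\sim y_i\iff\tau_i\sim v_i$, with a single new vertex $\tau_i$.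

There is one more obstacle, at the top of the lattice. If $H\le F(a,b)$ is not cyclic, then $F(a,b)\in AE(H)$, because its proper free factors are cyclic or trivial. So $F(a,b)$ is the greatest element of $AE(H)$, and it comes from the total congruence. If all $\alpha\in\mathcal L$, including $\alpha=1$, were represented by congruences that keep the $m$ positions apart, then $F(a,b)$ would be one element too many. So relating all of $X$ must collapse the positions. This is the use of $z,z'$: we add edges that force a mixing of positions as soon as $z\sim z'$, which by Lemma 6 happens only at $\alpha=1$.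

## 10. The graph $\Delta$ over $\{a,b\}$ and its congruences

**Step 1: the positions.** We choose the positions so that different gadgets do not meet. Number $I=\{1,\dots,n\}$; here $n\ge1$. Put
$$p_i=2i-1\ (1\le i\le n),\qquad p_*=2n+1,\qquad p_{**}=2n+3,$$
and choose a prime $m>8n+20$. In $\mathbb Z/m$ let
$$O=\{p_i,2p_i:1\le i\le n\}\cup\{p_*,p_{**}\},\qquad D=(\mathbb Z/m)\setminus O .$$
The listed elements of $O$ are distinct integers in $[1,m-1]$: the $p$'s are distinct odd numbers and the $2p_i$ are distinct even numbers. So $|O|=2n+2$ and $|D|=m-2n-2>m/2$. Doubling is a bijection of $\mathbb Z/m$, so the elements $2p_i,4p_i,2p_*,2p_{**}$ of $2O$ are pairwise distinct, and $2D$ is the complement of $2O$. As integers, these elements of $2O$ are even and lie in $[1,m-1]$, because $4p_i\le8n-4$ and $2p_{**}=4n+6$. Since $p_j$ is an odd integer in $[1,m-1]$, $p_j\notin2O$, so $p_j\in2D$: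
$$p_j/2\in D\quad\text{for }1\le j\le n\qquad(\text{division in }\mathbb Z/m).\tag{6}$$

**Step 2: the graph.** Let $\Delta$ have vertices $X\times\mathbb Z/m$ and $\tau_1,\dots,\tau_n$, and the following edges:

- $(x,k)\xrightarrow{a}(x,k+1)$ for all $x,k$;
- $(x,k)\xrightarrow{b}(x,2k)$ for all $x$ and all $k\in D$ (the *internal* $b$-edges);
- for each $i$: $(x_i,p_i)\xrightarrow{b}(u_i,2p_i)$, $\ (y_i,p_i)\xrightarrow{b}\tau_i$, $\ \tau_i\xrightarrow{b}(x_i,4p_i)$, $\ (v_i,2p_i)\xrightarrow{b}(y_i,4p_i)$;
- $(z,p_*)\xrightarrow{b}(z,2p_*)$ and $(z',p_*)\xrightarrow{b}(z,2p_{**})$.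

*$\Delta$ is folded.* For $a$ this is clear. Internal $b$-edges leave $X\times D$ and enter $X\times2D$, and they have distinct sources and distinct targets. Non-internal $b$-edges leave $X\times O$ or some $\tau_i$, and enter $X\times2O$ or some $\tau_i$. Their sources $(x_i,p_i),(y_i,p_i),\tau_i,(v_i,2p_i),(z,p_*),(z',p_*)$ are pairwise distinct, since $x_i\ne y_i$, $z\ne z'$ and the positions are distinct. Their targets $(u_i,2p_i),\tau_i,(x_i,4p_i),(y_i,4p_i),(z,2p_*),(z,2p_{**})$ are pairwise distinct for the same reasons.

*$\Delta$ is connected.* Each $\{x\}\times\mathbb Z/m$ is an $a$-cycle. For $x\ne y$ the index $i=(x,y,x,y)$ gives the path $(y,p_i)\to\tau_i\to(x,4p_i)$. Every $\tau_i$ is adjacent to $(y_i,p_i)$.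

Fix a base vertex and let $H=S(\Delta)\le F(a,b)$. Let $\nabla$ be the total congruence; the quotient is one vertex with an $a$-loop and a $b$-loop, so $K_\nabla=F(a,b)$.

*Example.* For the two-element lattice take $X=\{1,2\}$, $\mathcal L=\{0,1\}$, $z=1$, $z'=2$. Then $n=4$ (two choices of $(x,y)$, two of $(u,v)$), the $p_i$ are $1,3,5,7$, $p_*=9$, $p_{**}=11$, and $m=53$ is allowed. We get $|O|=10$, $|D|=43$, and $\Delta$ has $2\cdot53+4=110$ vertices and $106+86+16+2=210$ edges, so $\operatorname{rk}H=101$.

**Lemma 8 (positions are rigid).** If a congruence $\varphi$ satisfies $(x,k)\,\varphi\,(y,l)$ for some $x,y\in X$ and $k\ne l$, then $\varphi=\nabla$.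

*Proof.* Let $d=l-k\ne0$. By the $a$-edges, $(x,j)\,\varphi\,(y,j+d)$ for all $j$. As $|D|>m/2$, the sets $D$ and $D-d$ meet, so there is $j$ with $j,j+d\in D$. The internal $b$-edges at $(x,j)$ and $(y,j+d)$ give $(x,2j)\,\varphi\,(y,2j+2d)$. We also have $(x,2j)\,\varphi\,(y,2j+d)$. So $(y,e)\,\varphi\,(y,e+d)$ for $e=2j+d$, and by the $a$-edges for every $e$. Since $m$ is prime, $d$ generates $\mathbb Z/m$ and all $(y,e)$ are equivalent. Their common class is a vertex of $\Delta/\varphi$ with an $a$-loop, and also a $b$-loop because $D\ne\emptyset$. As $\Delta/\varphi$ is folded, every edge at this vertex is one of these two loops. As $\Delta/\varphi$ is connected, there is no other vertex. $\square$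

**Lemma 9 (what an arbitrary congruence looks like on $X\times\mathbb Z/m$).** Let $\varphi\ne\nabla$ be a congruence. Define $\alpha$ on $X$ by $x\,\alpha\,y$ iff $(x,0)\,\varphi\,(y,0)$; equivalently, $(x,k)\,\varphi\,(y,k)$ for some $k$, or for all $k$. Then $\alpha\in\mathcal L\setminus\{1\}$, and $(x,k)\,\varphi\,(y,l)$ iff $k=l$ and $x\,\alpha\,y$. If $i\in I$ has $x_i\,\alpha\,y_i$, then $\tau_i\,\varphi\,(u_i,2p_i)$.

*Proof.* The equivalence of "some $k$" and "all $k$" follows from the $a$-edges, and $(x,k)\,\varphi\,(y,l)$ forces $k=l$ by Lemma 8. Now let $x_i\,\alpha\,y_i$. From $(x_i,p_i)\,\varphi\,(y_i,p_i)$ the outgoing $b$-edges give $(u_i,2p_i)\,\varphi\,\tau_i$. From $(x_i,4p_i)\,\varphi\,(y_i,4p_i)$ the incoming $b$-edges give $\tau_i\,\varphi\,(v_i,2p_i)$. So $(u_i,2p_i)\,\varphi\,(v_i,2p_i)$, that is, $u_i\,\alpha\,v_i$. By Lemma 7, $\alpha\in\mathcal L$. If $z\,\alpha\,z'$, then $(z,p_*)\,\varphi\,(z',p_*)$ and hence $(z,2p_*)\,\varphi\,(z,2p_{**})$ with $2p_*\ne2p_{**}$, so $\varphi=\nabla$ by Lemma 8, a contradiction. So $(z,z')\notin\alpha$ and $\alpha\ne1$. $\square$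

For $\alpha\in\mathcal L\setminus\{1\}$ let $\hat\alpha$ be the equivalence with classes $C\times\{k\}$ ($C\in X/\alpha$, $k\in\mathbb Z/m$), where $\tau_i$ is added to the class of $(u_i,2p_i)$ if $i\in Act(\alpha)$, and $\{\tau_i\}$ is a class if $i\notin Act(\alpha)$.

**Lemma 10 (the wanted relations are congruences).** For $\alpha\in\mathcal L\setminus\{1\}$, $\hat\alpha$ is a congruence.

*Proof.* For $a$-edges the condition is clear. For $b$-edges we check outgoing edges (equivalent sources have equivalent targets), then incoming edges (equivalent targets have equivalent sources). Note that an inactive $\tau_i$ is equivalent only to itself, and that $\tau_i,\tau_j$ with $i\ne j$ are never equivalent, since $2p_i\ne2p_j$.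

Consider two distinct equivalent vertices that both have an outgoing $b$-edge.

- $(x,k)$ and $(y,k)$ with $x\,\alpha\,y$, $x\ne y$. If $k\in D$, the targets are $(x,2k),(y,2k)$, which are equivalent. If $k=p_i$, then $\{x,y\}=\{x_i,y_i\}$, so $i\in Act(\alpha)$, and the targets $(u_i,2p_i),\tau_i$ are equivalent. If $k=2p_i$, only $(v_i,2p_i)$ has an outgoing $b$-edge, so there is no such pair. If $k=p_*$, then $\{x,y\}=\{z,z'\}$, which is impossible because $(z,z')\notin\alpha$ by Lemma 6. If $k=p_{**}$, there are no outgoing $b$-edges.
- $\tau_i$ and $(x,2p_i)$ with $i\in Act(\alpha)$. Then $x=v_i$, and the targets $(x_i,4p_i),(y_i,4p_i)$ are equivalent because $i$ is active.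

Consider two distinct equivalent vertices that both have an incoming $b$-edge.

- $(x,k)$ and $(y,k)$ with $x\,\alpha\,y$, $x\ne y$. If $k\in2D$, the sources $(x,k/2),(y,k/2)$ are equivalent. If $k=4p_i$, then $\{x,y\}=\{x_i,y_i\}$, so $i\in Act(\alpha)$; the sources are $\tau_i$ and $(v_i,2p_i)$, and $\tau_i\,\hat\alpha\,(u_i,2p_i)\,\hat\alpha\,(v_i,2p_i)$ because $u_i\,\alpha\,v_i$ by Lemma 7. If $k\in\{2p_i,2p_*,2p_{**}\}$, only one vertex of $X\times\{k\}$ has an incoming $b$-edge, so there is no such pair.
- $\tau_i$ and $(x,2p_i)$ with $i\in Act(\alpha)$. Then $x=u_i$, and the sources $(y_i,p_i),(x_i,p_i)$ are equivalent because $i$ is active. $\square$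

Let
$$\Phi=\{\hat\alpha:\alpha\in\mathcal L\setminus\{1\}\}\cup\{\nabla\}.$$
As before, $\hat\alpha\subseteq\hat\beta\iff\alpha\subseteq\beta$, and $\hat\alpha\subsetneq\nabla$ since $\hat\alpha$ separates positions. Sending $1$ to $\nabla$, we get $(\Phi,\subseteq)\cong\mathcal L\cong L$.

## 11. Edge-injectivity, ranks, and the end of the proof of Theorem 2

**Step 1: condition (i) of Lemma 4.** We show that an unwanted congruence identifies no more edges than the wanted one below it. Let $\varphi\notin\Phi$ be a congruence. Then $\varphi\ne\nabla$; let $\alpha$ be as in Lemma 9. That lemma gives $\hat\alpha\subseteq\varphi$, and $\hat\alpha\ne\varphi$ since $\varphi\notin\Phi$. Let $\bar\Delta=\Delta/\hat\alpha$, and let $\Omega$ be the image of $X\times\mathbb Z/m$ in it, with vertices $([x],k)$. The vertices outside $\Omega$ are the $\tau_i$ with $i\notin Act(\alpha)$. By Lemma 9, $\varphi$ does not identify distinct vertices of $\Omega$. All $a$-edges of $\bar\Delta$ join vertices of $\Omega$, and distinct $a$-edges have distinct sources, so no two of them are identified.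

Suppose that distinct $b$-edges $e:s\to t$ and $e':s'\to t'$ of $\bar\Delta$ become equal in $\Delta/\varphi$. If $s,s'\in\Omega$, then $s=s'$, and $e=e'$ because $\bar\Delta$ is folded. Similarly if $t,t'\in\Omega$. So one of $s,s'$ and one of $t,t'$ lie outside $\Omega$. Up to swapping, $s=\tau_i$ with $i\notin Act(\alpha)$, hence $t=([x_i],4p_i)\in\Omega$. Therefore $t'\notin\Omega$, so $t'=\tau_j$ with $j\notin Act(\alpha)$ and $s'=([y_j],p_j)$. Since $e$ and $e'$ become equal, $\varphi$ identifies $\tau_i$ with $([y_j],p_j)$.

Now look at incoming $b$-edges. The vertex $\tau_i$ has one from $([y_i],p_i)$. By (6), $p_j/2\in D$, so $([y_j],p_j)$ has an internal one from $([y_j],p_j/2)$. As $\varphi$ is a congruence, it identifies these two sources, which lie in $\Omega$. Hence $p_i=p_j/2$, that is, $p_j=2p_i$ in $\mathbb Z/m$. This is impossible: $p_j$ is odd, $2p_i$ is even, and both are integers in $[1,m-1]$. So $\bar\Delta\to\Delta/\varphi$ is injective on edges, and (i) holds with $\varphi_0=\hat\alpha$.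

**Step 2: condition (ii).** We compute the ranks. For $\alpha\in\mathcal L\setminus\{1\}$ let $n_\alpha=|X/\alpha|$ and $s_\alpha=|Act(\alpha)|$. The graph $\Delta/\hat\alpha$ has $mn_\alpha+(n-s_\alpha)$ vertices. Since it is folded, its edges with a given label are counted by their sources. There are $mn_\alpha$ $a$-edges and $|D|n_\alpha$ internal $b$-edges. Each inactive $i$ contributes 4 further $b$-edges, with sources $([x_i],p_i),([y_i],p_i),\tau_i,([v_i],2p_i)$. Each active $i$ contributes 2, with sources $([x_i],p_i)=([y_i],p_i)$ and $([v_i],2p_i)$, the latter being the class of $\tau_i$. Finally there are 2 edges with sources $([z],p_*)\ne([z'],p_*)$. Hence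
$$\operatorname{rk}K_{\hat\alpha}=\big(mn_\alpha+|D|n_\alpha+4(n-s_\alpha)+2s_\alpha+2\big)-\big(mn_\alpha+n-s_\alpha\big)+1=|D|\,n_\alpha+3n-s_\alpha+3 .$$
For $n_\alpha=2$, $n=4$, $s_\alpha=0$, $|D|=43$ this gives $101$, as in the example. For $\beta\subsetneq\alpha$ in $\mathcal L\setminus\{1\}$ we have $n_\beta>n_\alpha$ and, by (3), $s_\beta<s_\alpha$, so $\operatorname{rk}K_{\hat\beta}>\operatorname{rk}K_{\hat\alpha}$. Since $s_\alpha\le n$, also $\operatorname{rk}K_{\hat\alpha}>2=\operatorname{rk}K_\nabla$. So (ii) holds, and no parallel copies were needed: each cycle has $m$ vertices, $m$ $a$-edges and $|D|$ internal $b$-edges, so merging cycles costs more edges than vertices.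

By Lemma 4, $(AE(H),\le_{alg})\cong(\Phi,\subseteq)\cong L$, where $AE(H)$ is computed in $F(a,b)$.

**Step 3: larger alphabets.** We check that further letters create no new algebraic extensions. Let $a,b\in A$ be distinct and let $H\le F(a,b)\le F(A)$ be the group just constructed. Suppose $H\le_{alg}K\le F(A)$. Since $F(a,b)$ is a free factor of $F(A)$, Fact C says that $K\cap F(a,b)$ is a free factor of $K$. It contains $H$, so it equals $K$, that is, $K\le F(a,b)$. Whether $H\le_{alg}K$ holds depends only on $H$ and $K$. Hence $AE(H)$ is the same computed in $F(A)$ or in $F(a,b)$, and $L$ is realized over $A$. For $|L|=1$ the trivial subgroup does it.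

Together with Lemma 5 for the converse and the one-letter computation of Section 5, this proves Theorem 2. $\square$
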